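
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title{Connected graphs with the fewest matchings:\\ a least element need not exist}

\begin{abstract}
Let $m(G,k)$ be the number of $k$-matchings of a graph $G$, and write $G_1\preceq G_2$ if $m(G_1,k)\le m(G_2,k)$ for all $k$. It was conjectured that the connected graphs with $n$ vertices and $m$ edges always have a least element with respect to $\preceq$. We show that this is false for $(n,m)=(20,112)$. We then show that for large $n$ it fails for every $m$ between $(\frac14+\varepsilon)n^2$ and $(\frac8{25}-\varepsilon)n^2$, while a least element exists for $m\le(\frac9{50}-\varepsilon)n^2$ and for $m\ge(\frac8{25}+\varepsilon)n^2$. The positive results rest on a factorization of the matching generating function of a threshold graph and on an isoperimetric inequality for down-sets in a triangular array.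
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. A \emph{$k$-matching} of $G$ is a set of $k$ pairwise disjoint edges; $m(G,k)$ is the number of them, with $m(G,0)=1$ and $m(G,k)=0$ for $k<0$. The largest $k$ with $m(G,k)>0$ is the matching number $\nu(G)$. For two graphs write
\[
G_1\preceq G_2\quad\Longleftrightarrow\quad m(G_1,k)\le m(G_2,k)\ \text{ for all }k .
\]
Let $\mathcal G_{n,m}$ be the set of connected graphs with $n$ vertices and $m$ edges, where $n\ge1$ and $n-1\le m\le\binom n2$. A \emph{least element} of $\mathcal G_{n,m}$ is a graph $S\in\mathcal G_{n,m}$ with $S\preceq G$ for all $G\in\mathcal G_{n,m}$. It has the fewest $k$-matchings for every $k$ at once. The following is Conjecture~1.3 of \cite{match}.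

\begin{conjecture}\label{conj}
For all $n\ge1$ and $n-1\le m\le\binom n2$, $\mathcal G_{n,m}$ has a least element.
\end{conjecture}

Let $K_k$, $E_k$ and $S_k$ be the complete graph, the edgeless graph and the star on $k$ vertices ($E_0$ is the null graph), $\cup$ the disjoint union, and $\vee$ the join, which adds all edges between its two parts. In the simplest case, trees, the conjecture is true: $S_n$ has no two disjoint edges, so it is least in $\mathcal G_{n,n-1}$. For $n\ge2$ and $n-1\le m\le 2n-3$ put
\[
F_n^m=(S_{m-n+2}\cup E_{2n-3-m})\vee E_1 ,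
\]
the star $S_n$ together with a second star on its leaves. It is known (see \cite{match}) that $F_n^m$ is a least element of $\mathcal G_{n,m}$ when $m\in\{n-1,n,n+1\}$ and $m\le 2n-3$. There is also a general reason to hope for a positive answer. Moving edges from one vertex to another so that their neighborhoods become nested never increases any $m(G,k)$ (Lemma~\ref{lem:compress}), so only very special graphs need to be compared.

The conjecture is nevertheless false.

\begin{theorem}\label{thm:A}
$\mathcal G_{20,112}$ has no least element with respect to $\preceq$.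
\end{theorem}

For large $n$ we can say what happens outside one window of edge densities. For $0\le e\le\binom N2$ let

\begin{itemize}
\item $QS(N,e)$ be the graph on $\{1,\dots,N\}$ whose edges are the first $e$ pairs $(i,j)$, $i<j$, in lexicographic order (the \emph{quasi-star}: vertex $1$ is joined to as many vertices as possible, then vertex $2$, and so on);
\item $QC(N,e)$ be the complement of $QS(N,\binom N2-e)$ (up to isomorphism a clique, one further vertex joined to part of it, and isolated vertices).
\end{itemize}

Throughout, for $n\ge2$,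
\[
N=n-1,\qquad e=m-n+1,\qquad e_q=\sum_{r=1}^q(N-r)=qN-\frac{q(q+1)}2 .
\]
Thus $K_1\vee H\in\mathcal G_{n,m}$ exactly when $H$ has $N$ vertices and $e$ edges, and, for $q\le N$, $e_q$ is the number of pairs from $\{1,\dots,N\}$ that meet $\{1,\dots,q\}$.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(a)] If $n\ge2$ and $m\le2n-3$, then $F_n^m$ is a least element of $\mathcal G_{n,m}$.
\item[(b)] If $n\ge2$ and $m\ge\binom n2-(n-2)$, then $K_n$ minus the edges of a star with $\binom n2-m$ edges is a least element of $\mathcal G_{n,m}$.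
\item[(c)] Let $q\ge1$ and $N\ge5q+5$. If $e\le e_q$, then $K_1\vee QS(N,e)$ is a least element of $\mathcal G_{n,m}$. If $\binom N2-e\le e_q$, then $K_1\vee QC(N,e)$ is a least element of $\mathcal G_{n,m}$. Consequently, for each $\varepsilon>0$ and all $n\ge n_0(\varepsilon)$, a least element exists whenever $m\le(\frac9{50}-\varepsilon)n^2$ or $m\ge(\frac8{25}+\varepsilon)n^2$.
\item[(d)] For each $\varepsilon>0$ there is $n_0$ such that for all $n\ge n_0$ and all $m$ with $(\frac14+\varepsilon)n^2\le m\le(\frac8{25}-\varepsilon)n^2$, $\mathcal G_{n,m}$ has no least element.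
\end{itemize}
\end{theorem}

So $m\sim\frac8{25}n^2$ is a sharp transition. We do not settle the window $\frac9{50}n^2\lesssim m\lesssim\frac14n^2$, the boundary cases, or which $n$ is smallest in a counterexample. The graphs in (a) and (b) are $K_1\vee QS(N,e)$ with $e\le N-1$ and $K_1\vee QC(N,e)$ with $\binom N2-e\le N-1$: they are the case $q=1$ of (c), without its size condition.

\paragraph{Where the numbers come from.} Since $m(G,1)=m$ is fixed, the first number that varies is $m(G,2)$; at the other end, the vanishing of $m(G,k)$ for large $k$ is governed by $\nu(G)$. By \eqref{eq:m2} below, minimizing $m(G,2)$ means maximizing $\sum d(v)^2$. A least element must do this and have the smallest possible matching number as well. There are two natural shapes. One is $K_s\vee E_{n-s}$, whose edges are covered by $s$ vertices; it has $\nu\le s$. The other is, essentially, a clique $K_t$ with $t\approx\sqrt{2m}$, which has $\nu\approx t/2$. Write $s=\xi n$, so that $2m/n^2\approx2\xi-\xi^2$. The first shape has the smaller matching number when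
\[
\xi<\tfrac12\sqrt{2\xi-\xi^2}\iff\xi<\tfrac25\iff m<\tfrac8{25}n^2 ,
\]
up to lower-order terms. The sum of squares is about $(\xi+\xi^2-\xi^3)n^3$ for the first shape and $(2\xi-\xi^2)^{3/2}n^3$ for the second, and for $\xi\le\frac25$ the second is larger when $\xi>1-\frac1{\sqrt2}$, that is, $m>\frac14n^2$. Between $\frac14n^2$ and $\frac8{25}n^2$ the two requirements conflict. Section~\ref{sec:A} shows this conflict in a single concrete case, and Section~\ref{sec:d} turns it into a proof of (d).

\paragraph{Plan for the positive part.} In Section~\ref{sec:compress} compression reduces everything to graphs $K_1\vee R$ with $R$ a threshold graph, viewed as a down-set of pairs $(i,j)$, $i<j$; this already gives (a) and (b). In Section~\ref{sec:major} we prove a comparison theorem: if, for every $\sigma$, $R$ has at least as many pairs with $i+j>\sigma$ as another down-set $R'$ of the same size, then $R\preceq R'$. In Section~\ref{sec:iso} we prove that for $e\le e_q$ the quasi-star maximizes, for every $\sigma$, the number of pairs with $i+j>\sigma$. Section~\ref{sec:c}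 combines these.

\section{The counterexample}\label{sec:A}

Two tools control the two ends of the sequence $m(G,k)$. Two distinct edges are either disjoint or share exactly one vertex, so
\begin{equation}\label{eq:m2}
m(G,2)=\binom m2-\sum_v\binom{d(v)}2=\binom m2+m-\frac12\sum_vd(v)^2 ,
\end{equation}
where $\sum_v d(v)=2m$ was used. For fixed $m$, a larger $\sum d(v)^2$ means a smaller $m(G,2)$. For the other end we use the Tutte--Berge formula \cite{berge}: for a graph $G$ with $n$ vertices,
\[
\nu(G)=\min_{U\subseteq V(G)}\tfrac12\bigl(n+|U|-o(G-U)\bigr),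
\]
where $o$ is the number of components with an odd number of vertices. It will be combined with a simple bound: \emph{a graph on $M$ vertices with at least $c\ge1$ components has at most $\binom{M-c+1}2$ edges.} Indeed, we may assume that all components are complete. If two have sizes $a\ge b\ge2$, moving a vertex from the second to the first changes the number of edges by $a-(b-1)>0$. So for exactly $c'\ge c$ components the maximum is attained by $K_{M-c'+1}$ and isolated vertices.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G_1=K_7\vee E_{13}$. It is connected, of order $20$, with $21+91=112$ edges. The seven vertices of $K_7$ cover all edges, so $m(G_1,8)=0$.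

Let $G_2=K_1\vee H$, where $H$ consists of a $K_{14}$, one vertex $w$ joined to exactly two vertices of the $K_{14}$, and $4$ isolated vertices. It is connected, of order $20$, with $19+91+2=112$ edges.

Suppose $S$ is a least element. Then $m(S,8)\le m(G_1,8)=0$, so $\nu(S)\le7$. By Tutte--Berge there is a set $U$, $|U|=j$, with $o(S-U)\ge20+j-14=j+6$. As $S-U$ has $20-j$ vertices, $j+6\le20-j$, so $j\le7$. At most $\binom j2+j(20-j)$ edges meet $U$, and $S-U$ has at least $j+6$ components, so
\[
112\le f(j):=\binom j2+j(20-j)+\binom{15-2j}2 .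
\]
The quadratic $f$ is convex (its leading coefficient is $\frac12-1+2=\frac32$), and $f(0)=105$, $f(6)=15+84+3=102$. Hence $f(j)\le105<112$ for $0\le j\le6$, so $j=7$. Now $f(7)=21+91+0=112$, so equality holds: $S-U$ has no edges and all pairs that meet $U$ are edges. Thus $S\cong G_1$.

But $G_1$ loses to $G_2$ at $k=2$. The degrees of $G_1$ are $19$ ($7$ times) and $7$ ($13$ times), so $\sum d^2=2527+637=3164$. The degrees of $G_2$ are $19$, $15$ (twice), $14$ ($12$ times), $3$, and $1$ ($4$ times), so $\sum d^2=361+450+2352+9+4=3176$. With $\binom{112}2+112=6328$, \eqref{eq:m2} gives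
\[
m(G_1,2)=6328-1582=4746>4740=6328-1588=m(G_2,2).
\]
So $S\cong G_1\not\preceq G_2$, a contradiction.
\end{proof}

The convexity of $f$ is what makes this work: the bound on the number of edges is largest at an end, either with few covering vertices ($j=7$) or with almost everything inside $15$ vertices ($j=0$), and the latter allows too few edges.

\section{No least element between $\frac14n^2$ and $\frac8{25}n^2$}\label{sec:d}

\begin{proof}[Proof of Theorem~\ref{thm:B}(d)]
Fix $\varepsilon>0$, small enough that the range for $m$ is not empty; constants in $O(\cdot)$ depend only on $\varepsilon$, and $n$ is taken large. Let $\mu=m/n^2$ and $\xi=1-\sqrt{1-2\mu}$, so $2\mu=2\xi-\xi^2$. The values $\mu=\frac14,\frac8{25}$ correspond to $\xi=1-\frac1{\sqrt2},\frac25$, so $\xi$ lies in a compact subinterval of $(1-\frac1{\sqrt2},\frac25)$ depending only on $\varepsilon$.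

\emph{The first shape.} Let
\[
\varphi_s=\binom s2+s(n-s)=sn-\frac{s(s+1)}2
\]
be the number of edges of $K_s\vee E_{n-s}$, and let $s$ be minimal with $\varphi_s\ge m$; thus $s\ge1$. Since $\varphi_s-\varphi_{s-1}=n-s$, we have $\varphi_s-n<m\le\varphi_s$. Moreover $\varphi_{\lfloor n/2\rfloor}=\frac38n^2+O(n)>m$, so $s\le n/2$. The function $x-\frac{x^2}2$ has derivative at least $\frac12$ on $[0,\frac12]$, takes the value $\mu$ at $\xi$ and the value $\varphi_s/n^2+O(1/n)=\mu+O(1/n)$ at $s/n$. Hence $s=\xi n+O(1)$.

\emph{A least element has this shape.} Suppose $G$ is a least element. Since $n-1\le m\le\varphi_s$, the graph $K_s\vee E_{n-s}$ has a spanning subgraph with $m$ edges that contains a spanning star. It belongs to $\mathcal G_{n,m}$ and has matching number at most $s$, so $\nu(G)\le s$. By Tutte--Berge there is $U$, $|U|=j$, with $o(G-U)\ge n+j-2s$. The number $n+j-2s$ is positive, since $\xi<\frac25$, and it is at most $n-j$, so $j\le s$. By the component bound $G-U$ has at most $\binom{2s-2j+1}2$ edges, and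
\[
m\le\varphi(j):=\binom j2+j(n-j)+\binom{2s-2j+1}2 .
\]
Again $\varphi$ is a convex quadratic, with $\varphi(s)=\varphi_s$ and $\varphi(0)=2s^2+s$. Convexity gives $\varphi(j)\le\varphi(s)-(1-\frac js)(\varphi(s)-\varphi(0))$. As $m>\varphi(s)-n$,
\[
n>\Bigl(1-\frac js\Bigr)(\varphi(s)-\varphi(0))=(s-j)\Bigl(n-\frac{5s+3}2\Bigr).
\]
Here $\xi$ is bounded away from $\frac25$, so the last factor is at least a positive constant times $n$, and $s-j=O(1)$. Consequently $G-U$ has $O(1)$ edges, the $n-s+O(1)$ vertices outside $U$ have degree at most $s+O(1)$, and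
\begin{equation}\label{eq:star-sum}
\sum_vd_G(v)^2\le sn^2+(n-s)s^2+O(n^2)=n^3(\xi+\xi^2-\xi^3)+O(n^2).
\end{equation}

\emph{The second shape.} Let $t$ be maximal with $\binom t2\le e$, and let $H$ be any graph with $N$ vertices and $e$ edges that contains a $K_t$. In $K_1\vee H\in\mathcal G_{n,m}$ the $t$ vertices of the clique have degree at least $t$. Since $t=\sqrt{2e}+O(1)=\sqrt{2m}+O(1)$,
\begin{equation}\label{eq:clique-sum}
\sum_vd_{K_1\vee H}(v)^2\ge t^3\ge(2m)^{3/2}-O(n^2)=n^3(2\xi-\xi^2)^{3/2}-O(n^2).
\end{equation}

\emph{Comparison.} Put $\eta=1-\xi$, so $0<\eta<\frac1{\sqrt2}$. Then $2\xi-\xi^2=1-\eta^2$ and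
\[
\xi+\xi^2-\xi^3=(1-\eta)(1+\eta-\eta^2)=1-2\eta^2+\eta^3>0 .
\]
Expanding,
\begin{align*}
(1-\eta^2)^3-(1-2\eta^2+\eta^3)^2&=\eta^2-2\eta^3-\eta^4+4\eta^5-2\eta^6\\
&=\eta^2(1-2\eta^2)(1-\eta)^2>0 .
\end{align*}
So the coefficient of $n^3$ in \eqref{eq:clique-sum} exceeds that in \eqref{eq:star-sum}, and by compactness the gap is bounded below by a positive constant. For large $n$ therefore $\sum_vd_{K_1\vee H}(v)^2>\sum_vd_G(v)^2$, and $m(G,2)>m(K_1\vee H,2)$ by \eqref{eq:m2}. This contradicts that $G$ is a least element.
\end{proof}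

The lower limit on $m$ enters through the factor $1-2\eta^2$, the upper limit through $n-\frac{5s}2$.

\section{Compression}\label{sec:compress}

From here on we look for least elements. Two reductions, first to a dominating vertex and then to a threshold graph, bring an arbitrary connected graph to a very rigid form without increasing any $m(G,k)$.

\begin{lemma}\label{lem:join}
If $H$ has $N$ vertices, then $m(K_1\vee H,k)=m(H,k)+(N-2(k-1))\,m(H,k-1)$. If $H\preceq H'$ and both have $N$ vertices, then $K_1\vee H\preceq K_1\vee H'$.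
\end{lemma}

\begin{proof}
A $k$-matching either avoids the new vertex or consists of a $(k-1)$-matching of $H$ and an edge from the new vertex to one of the $N-2(k-1)$ uncovered vertices. For the second claim: if $m(H',k-1)=0$, then also $m(H,k-1)=0$; otherwise $2(k-1)\le N$ and the factor $N-2(k-1)$ is non-negative.
\end{proof}

\begin{lemma}[Compression]\label{lem:compress}
Let $u\ne v$ be vertices of $G$ and put $A=N(u)\setminus N[v]$, where $N(u)$ is the set of neighbors of $u$ and $N[v]=N(v)\cup\{v\}$. Let $G'$ arise by replacing the edge $uw$ by $vw$ for each $w\in A$. Then $G'\preceq G$.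
\end{lemma}

\begin{proof}
Let $B=N(v)\setminus N[u]$, $C=N(u)\cap N(v)$ and $J=G-u-v$. Apart from a possible edge $uv$, which is unaffected, $u$ has neighborhood $A\cup C$ and $v$ has $B\cup C$ in $G$, while in $G'$ they have $C$ and $A\cup B\cup C$. Classify $k$-matchings by their edges at $u$ and $v$. Those that avoid both, and those that contain $uv$, are equally many in $G$ and $G'$. So are those with exactly one edge between $\{u,v\}$ and $J$: in both graphs their number is $\sum_wm(J-w,k-1)$, where $w$ runs once through $A\cup B$ and twice through $C$. Finally, those with edges $uw$ and $vw'$ number $\sum m(J-w-w',k-2)$, the sum over $w\ne w'$ with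
\[
(w,w')\in(A\cup C)\times(B\cup C)\ \text{ for }G,\qquad(w,w')\in C\times(A\cup B\cup C)\ \text{ for }G'.
\]
The pairs in $C\times B$ and $C\times C$ occur in both, and those in $A\times C$ and $C\times A$ contribute equally because the summand is symmetric. Hence $m(G,k)-m(G',k)=\sum_{A\times B}m(J-w-w',k-2)\ge0$.
\end{proof}

\paragraph{A dominating vertex.} Let $G$ be connected and let $v$ be a vertex that is not adjacent to all others. Some vertex is at distance $2$ from $v$, so some $u\in N(v)$ has a neighbor outside $N[v]$. Compress $u$ to $v$ as in Lemma~\ref{lem:compress}. The edge $uv$ stays, and each lost edge $uw$ is replaced by the path $u,v,w$, so the graph remains connected; and $d(v)$ increases. Iterating with the same $v$ gives $K_1\vee H\preceq G$, where $H$ has $N$ vertices and $e$ edges. This is where connectedness of $G$ is used.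

\paragraph{Threshold graphs.} Inside $H$, compress pairs $u,v$ for which $A$ and $B$ are both non-empty. Such a step replaces the degrees $|A|+|C|$, $|B|+|C|$ by $|C|$, $|A|+|B|+|C|$ (plus $1$ each if $uv$ is an edge), leaves the other degrees unchanged, and so increases $\sum d^2$ by $2|A||B|$. The process stops, at a graph in which for all $u,v$ one of $A,B$ is empty. We call such a graph \emph{threshold}. Number its vertices $1,\dots,N$ by non-increasing degree. For $i<j$ we have $d(i)\ge d(j)$, so $|N(i)\setminus N[j]|\ge|N(j)\setminus N[i]|$; one of these is $0$, hence the second is, and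
\[
N(j)\setminus\{i\}\subseteq N(i)\setminus\{j\}\qquad(i<j).
\]
So in an edge an endpoint may be replaced by a smaller one, as long as the two endpoints remain different. Regard the edge set as a subset $R$ of
\[
\Delta_N=\{(i,j):1\le i<j\le N\}.
\]
If $(i,j)\in R$ and $(i',j')\in\Delta_N$ with $i'\le i$, $j'\le j$, replace first $i$ by $i'$, then $j$ by $j'$; this shows $(i',j')\in R$. That is, $R$ is a \emph{down-set} of $\Delta_N$ for the componentwise order. We use the same letter for a down-set and for the graph on $\{1,\dots,N\}$ that it represents. With Lemma~\ref{lem:join} we obtain: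

\begin{proposition}\label{prop:reduce}
For every $G\in\mathcal G_{n,m}$, $n\ge2$, there is a down-set $R\subseteq\Delta_N$ with $|R|=e$ and $K_1\vee R\preceq G$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Here $e\le N-1$ and $F_n^m=K_1\vee(S_{e+1}\cup E_{N-1-e})$. For $G\in\mathcal G_{n,m}$ choose $K_1\vee H\preceq G$ as above. By Lemma~\ref{lem:join} with $k=2$,
\[
m(G,2)\ge m(H,2)+(N-2)e\ge(N-2)e=m(F_n^m,2),
\]
because a star has no $2$-matching. For $k\ge3$, $m(F_n^m,k)=0$, since two vertices cover all edges of $F_n^m$.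
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Write $G=K_n-F$ with $|F|=r=\binom n2-m\le n-2$. Each edge of $K_n$ lies in exactly $m(K_{n-2},k-1)$ of its $k$-matchings. By the union bound $m(G,k)\ge m(K_n,k)-r\,m(K_{n-2},k-1)$. If $F$ is a star, no matching contains two of its edges, so equality holds for all $k$. In that case $K_n-F$ is connected, as the center of the star keeps degree $n-1-r\ge1$ and the other vertices form a complete graph.
\end{proof}

\section{A majorization theorem for threshold graphs}\label{sec:major}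

We now have to compare two down-sets of the same size for all $k$ at once. The idea is to encode all matching numbers of a down-set in a product of linear factors, one for each row. Two down-sets can then be compared by moving the roots of one product step by step to those of the other.

Let $R\subseteq\Delta_N$ be a down-set and let $a_i=\#\{j:(i,j)\in R\}$, $1\le i\le N$, so that row $i$ of $R$ consists of the cells $(i,i+1),\dots,(i,i+a_i)$. The \emph{level} of a cell $(i,j)$ is $i+j$. Put
\[
w_i=a_i+2i,\qquad W(R)=\{w_1,\dots,w_N\}\ \text{(a multiset)},\qquad T_\sigma(R)=\#\{(i,j)\in R:i+j>\sigma\}.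
\]
The levels in row $i$ are $2i+1,\dots,w_i$; so $w_i$ is the level at which row $i$ ends ($w_i=2i$ if the row is empty).

The number of ways to extend a $(k-1)$-matching by an edge in row $i$ will turn out to be linear in $k$. The following polynomials, with $z^{(0)}=1$, absorb this dependence:
\begin{equation}\label{eq:basis}
z^{(r)}=z(z-2)\cdots(z-2r+2),\qquad z^{(r)}(z+c)=z^{(r+1)}+(c+2r)z^{(r)} .
\end{equation}

\begin{lemma}[Factorization]\label{lem:factor}
$\displaystyle\sum_km(R,k)\,z^{(N-k)}=\prod_{i=1}^N(z+w_i-2N)$.
\end{lemma}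

\begin{proof}
Let $M_i(k)$ be the number of $k$-matchings all of whose edges lie in rows $\ge i$. If $(i',j)\in R$ with $i'>i$, then $(i,i'),(i,j)\in R$. So all $2(k-1)$ vertices of a $(k-1)$-matching in rows $\ge i+1$ are among the $a_i$ neighbors of $i$ in row $i$, and therefore
\begin{equation}\label{eq:rows}
M_i(k)=M_{i+1}(k)+(a_i-2(k-1))M_{i+1}(k-1).
\end{equation}
Put $P_i=\sum_kM_i(k)z^{(N-i+1-k)}$ and $P_{N+1}=1$. By \eqref{eq:basis} with $c=a_i+2i-2N$ and $r=N-i-k$,
\[
z^{(N-i-k)}(z+w_i-2N)=z^{(N-i+1-k)}+(a_i-2k)z^{(N-i-k)} ,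
\]
so the coefficient of $z^{(N-i+1-k)}$ in $(z+w_i-2N)P_{i+1}$ is the right-hand side of \eqref{eq:rows}. Hence $P_i=(z+w_i-2N)P_{i+1}$, and the claim is this recursion down to $i=1$.
\end{proof}

So, for given $N$, the matching numbers depend only on the multiset $W(R)$. For instance, a star with three edges and a triangle (on $N=4$ vertices) both have $W=\{4,5,6,8\}$.

\begin{example}\label{ex:paw}
Let $N=5$. The star with $4$ edges has $(a_i)=(4,0,0,0,0)$ and $W=\{4,6,6,8,10\}$. The triangle with a pendant edge, $R'=\{(1,2),(1,3),(1,4),(2,3)\}$, has $(a_i)=(3,1,0,0,0)$ and $W=\{5,5,6,8,10\}$. Passing from the star to $R'$ moves two end levels one unit toward each other, $\{4,6\}\to\{5,5\}$. The product in Lemma~\ref{lem:factor} changes by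
\[
\bigl((z-5)^2-(z-6)(z-4)\bigr)(z-4)(z-2)z=z^{(3)}=z^{(N-2)} .
\]
So $m(\cdot,2)$ increases by $1$ and nothing else changes; indeed $R'$ has exactly one $2$-matching, $\{23,14\}$.
\end{example}

The general argument is a chain of such transfers. Each changes the product by a positive multiple of the product of the remaining factors. We need this to have non-negative coefficients in the basis $z^{(r)}$. That is not automatic, since $c+2r$ in \eqref{eq:basis} may be negative. It holds if enough of the factors $z,z-2,z-4,\dots$ are present, and the next lemma provides them.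

\begin{lemma}[Structure]\label{lem:structure}
Let $\nu=\nu(R)$. Then $W(R)$ contains all even integers in $[2\nu+2,2N]$, and all its elements are at least $2\nu+1$.
\end{lemma}

\begin{proof}
Let $\nu_i$ be the largest size of a matching in rows $\ge i$, $\nu_{N+1}=0$, and $h_i=2(i-1)+2\nu_i$; thus $h_{N+1}=2N$ and $h_1=2\nu$. As in the proof of \eqref{eq:rows}, $a_i\ge2\nu_{i+1}$. By \eqref{eq:rows}, $\nu_i=\nu_{i+1}$ if $a_i=2\nu_{i+1}$, and $\nu_i=\nu_{i+1}+1$ if $a_i>2\nu_{i+1}$. In the first case $w_i=2i+2\nu_{i+1}=h_{i+1}$ and $h_i=h_{i+1}-2$. In the second case $w_i>h_{i+1}=h_i$. So, as $i$ runs from $N$ down to $1$, $h_i$ descends from $2N$ to $2\nu$ in steps of $2$ or $0$; each time it steps down, the value it leaves is an element $w_i$. Hence each of $2N,2N-2,\dots,2\nu+2$ is in $W(R)$. In the first case $w_i=h_i+2\ge2\nu+2$, in the second $w_i>h_i\ge2\nu$.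
\end{proof}

\begin{lemma}[Positivity]\label{lem:pos}
Let $0\le t\le N$ and let $X$ be a finite multiset of integers that contains all even integers in $[2t+2,2N]$ and whose elements are all at least $2t$. Then $\prod_{x\in X}(z+x-2N)$ has non-negative coefficients in the basis $z^{(0)},z^{(1)},\dots$.
\end{lemma}

\begin{proof}
One copy of each of $2N,2N-2,\dots,2t+2$ gives the product $z^{(N-t)}$. Multiply by the remaining factors $z+x-2N$, $x\ge2t$, one after another. By \eqref{eq:basis} only $z^{(r)}$ with $r\ge N-t$ occur, and the new coefficients $x-2N+2r$ are at least $2t-2N+2(N-t)=0$.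
\end{proof}

For multisets $A,B$ of integers with equally many elements and equal sums, write $A\succ B$ if for every $j$ the sum of the $j$ smallest elements of $A$ is at most that of $B$.

\begin{lemma}\label{lem:maj}
Let $A,B$ be multisets of integers with equally many elements and equal sums. If $\sum_{a\in A}(a-u)_+\ge\sum_{b\in B}(b-u)_+$ for all integers $u$, then $A\succ B$.
\end{lemma}

\begin{proof}
Let $\alpha_1\le\dots\le\alpha_M$ and $\gamma_1\le\dots\le\gamma_M$ be the elements. For $0\le j<M$ put $u=\alpha_{j+1}$. Then
\[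
\sum_{i>j}\alpha_i=(M-j)u+\sum_i(\alpha_i-u)_+\ge(M-j)u+\sum_i(\gamma_i-u)_+\ge\sum_{i>j}\gamma_i .
\]
As the total sums agree, $\sum_{i\le j}\alpha_i\le\sum_{i\le j}\gamma_i$.
\end{proof}

\begin{theorem}\label{thm:M}
Let $R,R'\subseteq\Delta_N$ be down-sets with $|R|=|R'|$. If $T_\sigma(R)\ge T_\sigma(R')$ for all integers $\sigma$, then $R\preceq R'$.
\end{theorem}

\begin{proof}
\emph{From levels to majorization.} Row $i$ has the levels $2i+1,\dots,w_i$. So, for every integer $u$, $(w_i-u)_+$ equals $(2i-u)_+$ plus the number of cells of level $>u$ in row $i$. Summing,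
\[
\sum_i(w_i-u)_+=\sum_i(2i-u)_++T_u(R).
\]
Let $A=W(R)$ and $B=W(R')$. Both have $N$ elements with sum $|R|+N(N+1)$. By hypothesis and Lemma~\ref{lem:maj}, $A\succ B$.

\emph{Removing a common part.} Let $\nu=\nu(R)$, $\nu'=\nu(R')$. If $\nu'<\nu$, then Lemma~\ref{lem:structure} gives $2\nu'+2\in B$, while $2\nu'+2\le2\nu<\min A\le\min B$, a contradiction. So $\nu\le\nu'$, and $E=\{2\nu'+2,2\nu'+4,\dots,2N\}$ is contained in both $A$ and $B$. Put $A^\circ=A\setminus E$ and $B^\circ=B\setminus E$ (removing one copy of each element). This does not change the differences of the sums $\sum(\cdot-u)_+$, so $A^\circ\succ B^\circ$ by Lemma~\ref{lem:maj}. By Lemma~\ref{lem:structure}, all elements of $B^\circ$ are at least $2\nu'+1$, while $A^\circ$ contains all even integers in $[2\nu+2,2\nu']$ and all its elements are at least $2\nu+1$.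

\emph{The transfers.} We transform $v=A^\circ$ into $B^\circ=(c_1\le c_2\le\cdots)$, always keeping $v\succ B^\circ$. Write $v=(v_1\le v_2\le\cdots)$. If $v\ne B^\circ$, let $i$ be the least index with $v_i\ne c_i$; then $v_i<c_i$. Let $j>i$ be minimal with $\sum_{l\le j}v_l=\sum_{l\le j}c_l$; it exists, as the total sums agree. Since $\sum_{l<j}v_l<\sum_{l<j}c_l$,
\[
v_j>c_j\ge c_i>v_i,\qquad\text{so }v_j\ge v_i+2 .
\]
Replace $v_i,v_j$ by $v_i+1,v_j-1$. The partial sums with index in $[i,j)$ grow by $1$, but they were strictly smaller than those of $B^\circ$; the others do not change. Re-sorting can only lower partial sums, so again $v\succ B^\circ$. Finally $\sum v_l^2$ strictly decreases, so the process ends, at $v=B^\circ$.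

As in Example~\ref{ex:paw}, one step increases $\prod_{x\in E\cup v}(z+x-2N)$ by
\[
(v_j-v_i-1)\prod_{x\in X}(z+x-2N),\qquad X=(E\cup v)\setminus\{v_i,v_j\},
\]
with $v_j-v_i-1\ge1$. Here unions and differences are those of multisets, and the two removed elements are taken from $v$. We show that Lemma~\ref{lem:pos} applies to $X$ in every step.

\emph{While $\min v\le2\nu'$}, we maintain that $v$ contains all even integers in $(\min v,2\nu']$. This holds at the start, since $\min A^\circ\ge2\nu+1$. In a step, $v_1\le2\nu'<c_1$, so $i=1$, and $v_j\ge c_j+1\ge2\nu'+2$. So neither removed element lies in $(v_1,2\nu']$, and $X$, which contains $E$, contains all even integers in $(v_1,2N]$. All elements of $X$ are at least $v_1$. Lemma~\ref{lem:pos} applies with $2t$ the largest even integer $\le v_1$. After the step the minimum is at least $v_1$, and $v_1$ and $v_j$ do not lie in the interval (new minimum, $2\nu'$]. So the property persists.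

\emph{Once $\min v\ge2\nu'+1$}, this remains so, because $v_j-1\ge c_j\ge2\nu'+1$. All elements of $X$ are at least $2\nu'$ and $X\supseteq E$, so Lemma~\ref{lem:pos} applies with $t=\nu'$.

Hence all coefficients in the basis $z^{(r)}$ are non-decreasing along the chain from $W(R)$ to $W(R')$. By Lemma~\ref{lem:factor}, $m(R,k)\le m(R',k)$ for all $k$.
\end{proof}

\section{An isoperimetric lemma}\label{sec:iso}

By Theorem~\ref{thm:M}, a down-set that maximizes $T_\sigma$ for every $\sigma$ simultaneously, among down-sets of its size, is least among them with respect to $\preceq$. The edge set of $QS(N,e)$ is a down-set, because the componentwise order is contained in the lexicographic order.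

\begin{lemma}\label{lem:I}
Let $q\ge1$, $N\ge5q+5$ and $e\le e_q$. For every down-set $R\subseteq\Delta_N$ with $|R|=e$ and every integer $\sigma$, $T_\sigma(R)\le T_\sigma(QS(N,e))$.
\end{lemma}

The proof occupies the rest of this section.

\paragraph{The case $q=1$ by hand.} As an illustration, let $e\le N-1$. Then $QS(N,e)$ is one row with levels $3,\dots,e+2$. Suppose that $R$ has a cell of level $>\sigma\ge2$. Every cell $(i,j)\ne(1,2)$ of $R$ has a cell of $R$ one level below, $(i,j-1)$ or $(i-1,j)$. So $R$ contains cells of all levels $3,\dots,\sigma$, at least $\sigma-2$ cells of level $\le\sigma$ in all, and $T_\sigma(R)\le e-(\sigma-2)=T_\sigma(QS(N,e))$. (For $\sigma<2$, both sides equal $e$.) \emph{A cell above level $\sigma$ costs cells below.} For $q\ge2$ we must control the exchange rate. The idea is to look at the cells of $R$ on level $\sigma$ itself. They force cells below (the \emph{cost}) and limit the cells above (the \emph{gain}); then we optimize over all positions of these cells.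

Some condition on $N$ is needed: for $N=5$, $e=6$, the down-set $K_4$ contains the cell $(3,4)$ of level $7$, whereas the levels of $QS(5,6)$ are $3,4,5,5,6,6$. The factor $5$ in $N\ge5q+5$ is what makes the positive range in Theorem~\ref{thm:B}(c) reach down to $m\sim\frac8{25}n^2$, where the range in (d) ends.

\subsection{Cost and gain}

For $e=0$ the lemma is trivial. Otherwise we may decrease $q$ so that $e_{q-1}<e\le e_q$ (with $e_0=0$). Then $Q=QS(N,e)$ has full rows $1,\dots,q-1$ and a non-empty row $q$. Fix $\sigma$. Let $b,b_Q$ be the numbers of cells of level $\le\sigma$ in $R,Q$, and $T_Q=T_\sigma(Q)=e-b_Q$. In a full row $r$ of $\Delta_N$ there are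
\[
\beta_r=\min\bigl(N-r,(\sigma-2r)_+\bigr)\ \text{ cells of level}\le\sigma,\qquad\tau_r=N-r-\beta_r\ \text{ cells of level}>\sigma,
\]
and $\tau_r=(N-\sigma+r)_+$ if $\sigma\ge2r$. Hence
\begin{equation}\label{eq:Q}
b_Q\le\sum_{r\le q}\beta_r,\qquad T_Q\ge\sum_{r\le q-1}\tau_r .
\end{equation}
Suppose for contradiction that $T_\sigma(R)>T_Q$; equivalently, $b<b_Q$. Then $b_Q>0$, so $\sigma\ge3$. Put
\[
h=\Bigl\lfloor\frac{\sigma-1}2\Bigr\rfloor\ge1,\qquad\kappa=\max(1,\sigma-N).
\]
The cells of $\Delta_N$ of level $\sigma$ are $(x,\sigma-x)$ with $\kappa\le x\le h$. If $\kappa>h$, then $\kappa=\sigma-N\ge h+1\ge\frac\sigma2$, so $\sigma\ge2N$; but levels in $\Delta_N$ are at most $2N-1$, so $T_\sigma(R)=0$, a contradiction. So $\kappa\le h$. Let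
\[
S=\{x\in[\kappa,h]:(x,\sigma-x)\in R\},
\]
split into maximal runs of consecutive integers.

If $S=[\kappa,h]$, then $R$ contains every cell $(i,j)$ of $\Delta_N$ of level $\le\sigma$: it lies below $(i,\sigma-i)$ if $\sigma-i\le N$, and otherwise $i<\sigma-N=\kappa$ and it lies below $(\kappa,N)$. Then $b\ge b_Q$, a contradiction. So $S\ne[\kappa,h]$, and a run $[x,y]$ is of exactly one of three kinds: \emph{left} if $x=\kappa$, \emph{right} if $y=h$, and \emph{interior} if $x>\kappa$, $y<h$. See Figure~\ref{fig:runs}.

\begin{figure}[ht]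
\centering
\begin{tikzpicture}[scale=0.46]
\fill[gray!25] (2,-1) rectangle (11,-2);
\fill[gray!25] (3,-2) rectangle (8,-3);
\fill[gray!25] (4,-3) rectangle (8,-4);
\fill[gray!25] (5,-4) rectangle (8,-5);
\fill[gray!25] (6,-5) rectangle (7,-6);
\fill[gray!65] (7,-5) rectangle (8,-7);
\foreach \i/\a in {1/2,2/3,3/4,4/5,5/6,6/7,7/8,8/9,9/10}
  \draw[gray] (\a,-\i) grid (11,-\i-1);
\foreach \i/\j in {1/10,4/7,5/6}
  \fill (\j+0.5,-\i-0.5) circle (0.2);
\foreach \i/\j in {2/9,3/8}
  \draw (\j+0.5,-\i-0.5) circle (0.2);
\foreach \j in {2,3,4,5,6,7,8,9,10}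
  \node at (\j+0.5,-0.5) {\footnotesize \j};
\foreach \i in {1,2,3,4,5,6,7,8,9}
  \node at (0.9,-\i-0.5) {\footnotesize \i};
\node at (0.9,-0.5) {\footnotesize $i\backslash j$};
\end{tikzpicture}
\caption{A down-set $R$ in $\Delta_{10}$ (shaded): row $1$ is full, and all pairs from $\{1,\dots,7\}$ are present. For $\sigma=11$ the cells of level $\sigma$ are marked by circles, filled if they are in $R$. Here $\kappa=1$, $h=5$ and $S=\{1,4,5\}$, with left run $[1,1]$ and right run $[4,5]$. The two dark cells are the cells of $R$ of level greater than $\sigma$.}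
\label{fig:runs}
\end{figure}

\paragraph{Gain.} Let $(i,j)\in R$ with $i+j>\sigma$. Every level-$\sigma$ cell below it is in $R$, so the interval
\[
I=[\max(1,\sigma-j),\min(i,h)]
\]
is contained in $S$. It is non-empty: $\sigma-j<i$, and $j\ge i+1\ge\sigma-j+2$ gives $\sigma-j\le\frac{\sigma-2}2\le h$. So $I$ lies in one run, to which we assign the cell $(i,j)$. Since $T_\sigma(R)>T_Q\ge0$, such cells exist, and in particular $S\ne\emptyset$. A run $[x,y]$ of length $\ell$ is assigned at most the following number of cells.
\begin{itemize}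
\item \emph{Left run.} Since $\min(i,h)\le y<h$, we have $i\le y$. The cells with $i\le y$ and $\sigma-i<j\le N$ number $\sum_{r\le y}(N-\sigma+r)_+$.
\item \emph{Interior run.} Again $i\le y$; and since $x>\kappa\ge1$, we have $\max(1,\sigma-j)=\sigma-j\ge x$. The pairs with $x\le\sigma-j<i\le y$ number $\binom\ell2$.
\item \emph{Right run.} As before $\sigma-j\ge x$, that is, $j\le p:=\sigma-x$. In column $j\le p$ the cells with $\sigma-j<i<j$ number $(2j-1-\sigma)_+$. If $\sigma=2h+1$, then $p=h+\ell$ and the sum is $0+2+\dots+2(\ell-1)=\ell(\ell-1)$. If $\sigma=2h+2$, then $p=h+\ell+1$ and the sum is $1+3+\dots+(2\ell-1)=\ell^2$. With $L:=p-\frac\sigma2$, which is $\ell-\frac12$ or $\ell$, the number is $\lfloor L^2\rfloor$ in both cases.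
\end{itemize}
Let $\mathrm{gain}(S)$ be the sum of these bounds. Then $T_\sigma(R)\le\mathrm{gain}(S)$.

\paragraph{Cost.} For $r\le\max S$ let $x(r)=\min\{x\in S:x\ge r\}$. As $(x(r),\sigma-x(r))\in R$, all cells $(r,j)$ with $r<j\le\sigma-x(r)$ belong to $R$; their levels are at most $\sigma$. So
\[
b\ge\mathrm{cost}(S):=\sum_{r\le\max S}(\sigma-x(r)-r).
\]
From now on cost and gain are functions of a non-empty set $S\subsetneq[\kappa,h]$, which need not come from a down-set.

\subsection{Removing interior runs}

Interior runs are inefficient: we show that one can be slid to one side without raising the cost or lowering the gain. Consider the leftmost interior run $[x,x+\ell-1]$. Let $r_0$ be the right end of the left run ($r_0=0$ if there is none), and $x'$ the next element of $S$ after the run, if any. As the run moves, the part of the cost that changes is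
\[
C(x)=\sum_{r=r_0+1}^x(\sigma-x-r)+\sum_{r=x+1}^{x+\ell-1}(\sigma-2r)+\Bigl[\,\sum_{r=x+\ell}^{x'}(\sigma-x'-r)\Bigr],
\]
where the bracket is present if and only if $x'$ exists. When $x$ increases by $1$, the first sum changes by $-(x-r_0)+(\sigma-2x-2)$, the second by $(\sigma-2x-2\ell)-(\sigma-2x-2)$, and the bracket by $-(\sigma-x'-x-\ell)$. Hence
\[
C(x+1)-C(x)=\begin{cases}x'+r_0-\ell-2x&\text{if }x'\text{ exists},\\ \sigma+r_0-2\ell-3x&\text{otherwise}.\end{cases}
\]
This decreases in $x$, so $C$ is concave, and at one of the two extreme positions the cost is no larger than before. On the left the extreme position is $x=r_0+1$ (merging with the left run) or, if there is no left run, $x=\kappa$ (becoming a left run). On the right it is $x=x'-\ell$ (merging with the next run) or, if there is no next run, $x=h-\ell+1$ (becoming a right run). The formula for $C$ remains valid at these positions.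

The gain does not decrease; we compare with the contribution $\binom\ell2$ that is lost.
\begin{itemize}
\item A left run of length $\lambda\ge0$ that is extended by $\ell$ gains $N-\sigma+r\ge r-\kappa\ge0$ for $\kappa+\lambda\le r\le\kappa+\lambda+\ell-1$, in total at least $\sum_{s=\lambda}^{\lambda+\ell-1}s\ge\binom\ell2$. (For $\lambda=0$ this is the case in which the run becomes a left run; the rows $r<\kappa$ then add nothing, since $N-\sigma+r<0$ for them.)
\item Merging with an interior run of length $\ell'$: $\binom{\ell+\ell'}2\ge\binom\ell2+\binom{\ell'}2$.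
\item Merging with a right run of length $\ell'$, or becoming one ($\ell'=0$): $(\ell+\ell')(\ell+\ell'-1)\ge\ell'(\ell'-1)+\binom\ell2$ and $(\ell+\ell')^2\ge\ell'^2+\binom\ell2$.
\end{itemize}
The number of interior runs drops by one, and $|S|$ does not change, so the set never becomes all of $[\kappa,h]$. Repeating this we reach a set $S'$ that consists of at most one left run $[\kappa,y]$ and at most one right run $[x,h]$, not adjacent, with
\begin{equation}\label{eq:S'}
\mathrm{cost}(S')\le b<b_Q,\qquad\mathrm{gain}(S')\ge T_\sigma(R)>T_Q .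
\end{equation}

\subsection{Peeling off the left run}

A left run imitates the full rows of the quasi-star, and these can be canceled on both sides. Suppose that $S'$ has a left run $[\kappa,y]$. A row $r\le y$ contributes exactly $\beta_r$ to the cost: for $r<\kappa=\sigma-N$ it contributes $\sigma-\kappa-r=N-r<\sigma-2r$, and for $\kappa\le r\le y$ it contributes $\sigma-2r\le N-r$. It contributes $(N-\sigma+r)_+=\tau_r$ to the gain. If $y\ge q$, then $\mathrm{cost}(S')\ge\sum_{r\le q}\beta_r\ge b_Q$, contradicting \eqref{eq:S'}. So $y\le q-1$. Delete the rows $1,\dots,y$ and pass to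
\[
\tilde N=N-y,\quad\tilde q=q-y\ge1,\quad\tilde\sigma=\sigma-2y,\quad\tilde x=x-y,\quad\tilde h=h-y .
\]
The numbers $\beta_{y+r}$ and $\tau_{y+r}$ are the $\beta_r$ and $\tau_r$ for the new parameters. The value $L=\frac\sigma2-x$ and the length of the right run do not change, and for a row $y+r$ both $\sigma-x-(y+r)=\tilde\sigma-\tilde x-r$ and $\sigma-2(y+r)=\tilde\sigma-2r$, so the cost of the right run has the same form as before. Moreover $\tilde N\ge5\tilde q+5$; $\tilde\sigma\le\tilde N$, because $y\ge\kappa\ge\sigma-N$; and, if there is a right run, $\tilde x\ge2$, because the runs are not adjacent. If $S'$ has no left run, we do nothing; then $x\ge\kappa+1\ge2$.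

In both cases drop the tildes. Subtracting the canceled rows from \eqref{eq:S'} and \eqref{eq:Q}, we are left with only a right run $[x,h]$. It is non-empty, since otherwise the remaining gain would be $0$, which is not greater than a sum of $\tau_r$'s. In row $r\le x$ its cost is $p-r$, and in row $x<r\le h$ it is $\sigma-2r$. So the cost is
\[
c=\#\{(i,j)\in\Delta_p:i+j\le\sigma\}=\binom p2-g_0,\qquad g_0=\lfloor L^2\rfloor ,
\]
because $g_0$ was found as the number of the other cells of $\Delta_p$; the gain is $g_0$. In summary,
\begin{equation}\label{eq:five}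
c<\sum_{r\le q}\beta_r,\qquad g_0>\sum_{r\le q-1}\tau_r,\qquad c\ge\binom p2-L^2,\qquad N\ge5q+5,
\end{equation}
\begin{equation}\label{eq:L}
p=\tfrac\sigma2+L=\sigma-x\le\sigma-2,\qquad\text{so }L\le\tfrac\sigma2-2 .
\end{equation}
If $\sigma>N$, then nothing was peeled, so the original $N,q,\sigma$ are still in use.

\subsection{The four cases}

In words, \eqref{eq:five} says that a clique-like set beats the quasi-star both below and above level $\sigma$. We show that this is impossible. Put $D=p-2q=\frac\sigma2+L-2q$. Recall that $g_0\le L^2$ and that $D\mapsto D(D-1)$ increases for $D\ge\frac12$.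

\paragraph{Case 1: $\sigma\le2q$.} Then $h\le q-1$, so the run has length $\ell=h-x+1\le q-2$. Thus $q\ge3$ and $g_0\le\ell^2\le(q-2)^2$. For $r\le q-1$ we have $\tau_r=\min(N-r,N-\sigma+r)\ge N-2q\ge q$, so $\sum_{r\le q-1}\tau_r\ge q(q-1)>g_0$, contradicting \eqref{eq:five}.

\paragraph{Case 2: $2q<\sigma\le N$.} Here $\beta_r=\sigma-2r$ for $r\le q$, so $\sum_{r\le q}\beta_r=q(\sigma-q-1)$, and \eqref{eq:five} gives $p(p-1)-2L^2<2q(\sigma-q-1)$. Substitute $p=D+2q$ and $\sigma=2(p-L)=2(D+2q-L)$:
\[
D(D-1)+4qD+4q^2-2q-2L^2<4qD+6q^2-4qL-2q ,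
\]
that is,
\begin{equation}\label{eq:D}
D(D-1)<2(L-q)^2 .
\end{equation}

\emph{If $L\ge q$}, then $\frac\sigma2\ge L+2$ by \eqref{eq:L}, so $D\ge2(L-q)+2$ and
\[
D(D-1)\ge\bigl(2(L-q)+2\bigr)\bigl(2(L-q)+1\bigr)>2(L-q)^2 ,
\]
contradicting \eqref{eq:D}.

\emph{If $L<q=1$}, then $g_0=0$, contradicting $g_0>0$ in \eqref{eq:five}.

\emph{If $L<q$ and $q\ge2$}, put $\delta=N-\sigma\ge0$. For $r\le q-1$ we have $\tau_r=\delta+r$, so
\[
L^2\ge g_0>(q-1)\delta+\frac{q(q-1)}2 .
\]
Hence $\frac{q-1}{\sqrt2}<L<q$ and $\delta<\frac{L^2}{q-1}-\frac q2$. From \eqref{eq:D}, $D<1+\sqrt2(q-L)$, since for $D\ge1+\sqrt2(q-L)$ we would have $D(D-1)\ge2(q-L)^2$. As $\sigma=2D+4q-2L$,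
\[
N=\sigma+\delta<\psi(L):=2+4q+2\sqrt2\,q-(2+2\sqrt2)L+\frac{L^2}{q-1}-\frac q2 .
\]
The function $\psi$ is convex, so on $[\frac{q-1}{\sqrt2},q]$ it is at most the larger of
\[
\psi(q)=2+\frac32q+\frac{q^2}{q-1}=\frac52q+3+\frac1{q-1}\le\frac52q+4
\]
and
\[
\psi\Bigl(\frac{q-1}{\sqrt2}\Bigr)=2+4q+2\sqrt2\,q-(2+\sqrt2)(q-1)+\frac{q-1}2-\frac q2=(2+\sqrt2)q+\frac72+\sqrt2 .
\]
Both are less than $5q+5\le N$, a contradiction.

\paragraph{Case 3: $N<\sigma\le N+q-2$.} Now $\kappa=\sigma-N\in[1,q-2]$; put $g=q-\kappa\ge2$. Since $\sigma>N>2q$, we have $\beta_r=\min(N-r,\sigma-2r)=\sigma-2r-(\kappa-r)_+$ for $r\le q$ and $\tau_r=(r-\kappa)_+$ for $r\le q-1$. So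
\[
\sum_{r\le q}\beta_r=q(\sigma-q-1)-\frac{\kappa(\kappa-1)}2,\qquad\sum_{r\le q-1}\tau_r=\frac{g(g-1)}2 .
\]
The computation that led to \eqref{eq:D} now gives
\begin{equation}\label{eq:D3}
D(D-1)<2(L-q)^2-\kappa(\kappa-1),\qquad L^2>\frac{g(g-1)}2 .
\end{equation}
As in Case~2, $L\ge q$ is impossible, so $\frac{g-1}{\sqrt2}<L<q$. Since $\frac\sigma2=\frac{N+\kappa}2\ge\frac{6q+5-g}2$,
\[
D\ge q+\frac52-\frac g2+\frac{g-1}{\sqrt2}\ge q+\rho g+1.79,\qquad\rho=\frac1{\sqrt2}-\frac12 .
\]
Therefore, using $2\rho=\sqrt2-1$,
\[
D(D-1)\ge(q+\rho g)^2+2.58(q+\rho g)\ge q^2+(\sqrt2-1)qg+2.58q .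
\]
Also $0<q-L<q-\frac{g-1}{\sqrt2}$ gives $2(q-L)^2\le2q^2-2\sqrt2\,q(g-1)+(g-1)^2$, and $\kappa=q-g$ gives $\kappa(\kappa-1)=q^2-2qg+g^2-q+g$. Adding up, the terms $q^2$ and $g^2$ cancel, and
\begin{align*}
D(D-1)-2(q-L)^2+\kappa(\kappa-1)&\ge(3\sqrt2-3)qg-(2\sqrt2-1.58)q+3g-1\\
&\ge2.48\,q-1.25\,q+5>0,
\end{align*}
where $g\ge2$ was used in the last line. This contradicts \eqref{eq:D3}.

\paragraph{Case 4: $\sigma>N$ and $\sigma\ge N+q-1$.} The right run contains $h$, so row $r\le h$ costs at least $\sigma-h-r\ge h+1-r$, and $c\ge\binom{h+1}2$. Here $2h\ge\sigma-2\ge N+q-3$, so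
\begin{align*}
8\Bigl(\binom{h+1}2-e_q\Bigr)&\ge(N+q-1)(N+q-3)-8qN+4q^2+4q\\
&=N^2-6qN+5q^2-4N+3=(N-q)(N-5q)-4N+3\\
&\ge5(N-q)-4N+3=N-5q+3>0 .
\end{align*}
As nothing was peeled, $b\ge\mathrm{cost}(S')=c>e_q\ge e\ge b_Q$, contradicting \eqref{eq:S'}.

\medskip
The four cases exhaust all $\sigma$, and the proof of Lemma~\ref{lem:I} is complete.\qed

\section{Least elements for sparse and for dense graphs}\label{sec:c}

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
Let $q\ge1$ and $N\ge5q+5$.

\emph{The case $e\le e_q$.} By Lemma~\ref{lem:I} and Theorem~\ref{thm:M}, $QS(N,e)\preceq R$ for every down-set $R\subseteq\Delta_N$ with $|R|=e$. For $G\in\mathcal G_{n,m}$ choose such an $R$ by Proposition~\ref{prop:reduce}; with Lemma~\ref{lem:join},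
\[
K_1\vee QS(N,e)\preceq K_1\vee R\preceq G .
\]

\emph{The case $\binom N2-e\le e_q$.} We pass to complements. For a down-set $R$ with $|R|=e$ let
\[
R^*=\{(N+1-j,N+1-i):(i,j)\in\Delta_N\setminus R\}.
\]
The map $(i,j)\mapsto(N+1-j,N+1-i)$ turns upper bounds into lower bounds for the componentwise order on $\Delta_N$, so $R^*$ is a down-set; it has size $\binom N2-e$, represents the complement of the graph $R$, and $R^{**}=R$. A cell of level $\lambda$ is mapped to level $2N+2-\lambda$, so the cells of $\Delta_N\setminus R$ of level $>\sigma$ correspond to the cells of $R^*$ of level $\le2N+1-\sigma$. Hence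
\[
T_\sigma(R)=T_\sigma(\Delta_N)-|R^*|+T_{2N+1-\sigma}(R^*),
\]
and by Lemma~\ref{lem:I}, applied with $\binom N2-e$ in place of $e$, this is maximal, for every $\sigma$, when $R^*=QS(N,\binom N2-e)$. The corresponding graph $R$ is isomorphic to $QC(N,e)$. Now conclude as in the first case.

\emph{Asymptotics.} Let $q=\lfloor\frac{N-5}5\rfloor$, so that $N\ge5q+5$, and $q\ge1$ for large $n$. Then $e_q=\bigl(\frac15-\frac1{50}\bigr)N^2+O(N)=\frac9{50}N^2+O(N)$. If $m\le(\frac9{50}-\varepsilon)n^2$, then $e\le m\le e_q$ for large $n$. If $m\ge(\frac8{25}+\varepsilon)n^2$, then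
\[
\binom N2-e=\binom n2-m\le\Bigl(\frac12-\frac8{25}-\varepsilon\Bigr)n^2=\Bigl(\frac9{50}-\varepsilon\Bigr)n^2\le e_q
\]
for large $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{match}
Finding the Least Element of the Ordering of Graphs with Respect to their Matching Numbers,
\url{http://match.pmf.kg.ac.rs/electronic_versions/Match73/n1/match73n1_225-238.pdf}.

\bibitem{berge}
Berge (1958), for the Tutte--Berge formula.

\end{thebibliography}

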